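# Sign functions flipped by involutions, and complete $\tfrac12(q+7)$-arcs near a conic

Throughout, $q$ is a power of an odd prime $p$ with $q\equiv 2\pmod 3$ and $q\ge 11$. Then $p\equiv2\pmod 3$, so $p\ge5$; $q=p^m$ with $m$ odd; and $-3$ is a nonsquare in $\mathbb F_q$. We put $V=\mathbb F_q\cup\{\infty\}=\mathrm{PG}(1,q)$, on which $\mathrm{PGL}(2,q)$ acts by fractional linear maps. We use the same letter for a matrix and for the map it induces, and say "as matrices" when the difference matters.

## 1. Signs on a projective line that involutions flip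

**Definition.** Let $X\in\mathrm{PGL}(2,q)$ be an involution and $f:V\to\{1,-1\}$ a function. We say that $X$ *flips* $f$ if
$$(\ast_X)\qquad f(Xi)=-f(i)\ \text{ whenever } Xi\ne i,\qquad f(i)=1\ \text{ whenever } Xi=i .$$

So $f$ takes opposite values on every 2-orbit of $X$, and the value $+1$ at the fixed points of $X$. Two involutions will be with us all the time:
$$P:\ i\mapsto -i,\qquad Q:\ i\mapsto \frac{3-i}{1+i},\qquad \mathrm{Fix}\,P=\{0,\infty\},\quad \mathrm{Fix}\,Q=\{1,-3\}.$$

**Example ($q=11$).** Here $P$ pairs $i$ with $-i$, and $Q$ has the 2-orbits $\{\infty,-1\},\{0,3\},\{2,4\},\{-2,-5\},\{5,-4\}$. If both flip $f$, then $f(0)=f(\infty)=f(1)=f(-3)=1$ and $f(-1)=f(3)=-1$. With $\alpha=f(2)$ we get in turn $f(-2)=-\alpha$, $f(4)=-\alpha$ (apply $Q$ to $2$), $f(-4)=\alpha$, $f(5)=-\alpha$ (apply $Q$ to $-4$), $f(-5)=\alpha$. The last pair $\{-2,-5\}$ of $Q$ then has opposite values, as it should. So exactly two functions are flipped by both $P$ and $Q$, one for each $\alpha=\pm1$; the set $\{2,-4,-5\}$ carries the sign $\alpha$,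 its negative the sign $-\alpha$.

**The walk rule.** Let $X_1,\dots,X_\ell$ be involutions that all flip $f$, and let $w=X_\ell\cdots X_1$. Starting at $i\in V$, walk $i,\ X_1i,\ X_2X_1i,\ \dots,\ wi$. Call a step a *loop* if it fixes the current point. A step that is not a loop changes the sign, and a loop does not, so
$$f(wi)=(-1)^{\ell-l}f(i),\qquad l=\text{number of loops}. \tag{1}$$
If each $X_k$ has exactly two fixed points, then each letter position is a loop for exactly two starting points $i$.

**Purpose.** There is a family of point sets $K$ in $\mathrm{PG}(2,q)$, one for each function flipped by $P$ and $Q$. Each $K$ is an arc, and we want one that is *complete*, that is, cannot be enlarged to a bigger arc. It will turn out that $K$ can be enlarged exactly when its function $f$ is also flipped by a third involution $R$ in suitable position. The proof plays (1) against the group $\langle P,Q,R\rangle$: walks of odd length that return to $+1$ points are contradictions, and these contradictions make the group so large that $R$ leaves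 $f$ almost no freedom.

## 2. Construction C and the two theorems

A *$k$-arc* in $\mathrm{PG}(2,q)$ is a set of $k$ points, no three collinear. It is *complete* if it is not contained in a $(k+1)$-arc. A *bisecant* of an arc is a line through two of its points; so an arc $K$ is incomplete iff some point $R\notin K$ lies on no bisecant of $K$.

**Construction C.** Put $A_i=(\frac12(i^2+1),i,1)$ for $i\in\mathbb F_q$, $T=(1,0,0)$, $P=(0,1,0)$, $Q=(-1,-1,1)$. The conic $\mathcal C: x_1^2+x_2^2=2x_0x_2$ is $\{A_i\mid i\in\mathbb F_q\}\cup\{T\}$; we write $A_\infty=T$. The map $\rho:i\mapsto\frac{i-3}{1+i}$ has order 3, and its square is $i\mapsto \frac{i+3}{1-i}$. For $i\ne\pm1$ let $C_i=\{A_i,A_{\rho(i)},A_{\rho^2(i)}\}$; so $C_0=\{A_0,A_{-3},A_3\}$. The $q-5$ points of $\mathcal C\setminus(C_0\cup\{T,A_1,A_{-1}\})$ fall into $\frac16(q-5)$ pairs of opposite 3-cycles $\{C_i,C_{-i}\}$. Choose one 3-cycle from each pair, let $K_1$ be the union of the chosen ones, and put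
$$K=K_1\cup\{P,Q,T,A_0,A_1,A_{-3}\},\qquad |K|=\tfrac12(q+7).$$
There are $2^{(q-5)/6}$ such choices, called *variants*. A variant is called complete if its $K$ is.

The conjecture, posed in "On sizes of complete caps in projective spaces $\mathrm{PG}(n,q)$ and arcs in planes $\mathrm{PG}(2,q)$", says that for every $q$ as above some variant is complete. It comes with a computer check for $q\le3701$, which we do not use. The conjecture is true. For the precise statement, let $e$ be the largest odd divisor of $q+1$; note $3\mid e$. Let $\nu(q)=0$ unless $q=q_0^h$ with $h\ge3$ odd and $q_0\equiv11\pmod{12}$; in that case let $\nu(q)$ be the maximum of $\frac{q-q_0}{q_0^3-q_0}$ over all such $q_0$.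

**Theorem 1.** For every odd prime power $q\equiv2\pmod3$, $q\ge11$, some variant of Construction C is complete. Moreover:

* (a) at most $(e-1)^2\,2^{\nu(q)}$ of the $2^{(q-5)/6}$ variants are incomplete, so the proportion of complete variants tends to 1 exponentially fast;
* (b) if $q+1=3\cdot2^k$ (e.g. $q=11,23,47$), all variants are complete.

**Theorem 2.**

* (a) There is an absolute constant $q_*$ such that for $q>q_*$ all variants are complete, except possibly if $q=q_0^h$ with $h\ge3$ odd, $q_0\equiv11\pmod{12}$, $q_0\le q_*$.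
* (b) If $q_0\equiv11\pmod{12}$ and some variant over $\mathbb F_{q_0}$ is incomplete, then for every odd $h$ some variant over $\mathbb F_{q_0^h}$ is incomplete.
* (c) For $q=17$ exactly 2 of the 4 variants are incomplete. So "at least one variant" cannot be replaced by "every variant".

Two results are quoted. The first is Dickson's list of subgroups of $\mathrm{PSL}(2,p^f)$ (Huppert, *Endliche Gruppen I*, Hauptsatz II.8.27). The second, used only for Theorem 2(a), is the product theorem (Helfgott for prime fields; Dinai; Pyber–Szabó, *J. AMS* 29 (2016)).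

## 3. Points off the conic are involutions

**Step 1: from points to matrices.** This step turns the plane into the group $\mathrm{PGL}(2,q)$. The line $A_iA_j$, read as the tangent if $i=j$, is $2x_0=(i+j)x_1+(1-ij)x_2$ for $i,j\in\mathbb F_q$: substituting $A_k$ gives $(k-i)(k-j)=0$. Also $A_iT$ is $x_1=ix_2$, and the tangent at $T$ is $x_2=0$. Let $R=(r_0,r_1,r_2)\notin\mathcal C$. Solving $2r_0=(i+j)r_1+(1-ij)r_2$ for $j$ shows that $RA_i$ meets $\mathcal C$ again in $A_{R(i)}$, where $i\mapsto R(i)$ has the matrix
$$M_R=\begin{pmatrix} r_1&r_2-2r_0\\ r_2&-r_1\end{pmatrix},\qquad \det M_R=2r_0r_2-r_1^2-r_2^2,$$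
with $R(i)=i$ if $RA_i$ is tangent. (The cases with $\infty$ agree: $R(i)=\infty$ iff $r_1=ir_2$, and $R(\infty)=r_1/r_2$.) The map $R\mapsto M_R$ is linear and bijective onto the traceless $2\times2$ matrices, and $R\in\mathcal C$ iff $\det M_R=0$. We write $R$ also for this involution. The fixed points of $R$ are the zeros of a quadratic form of discriminant $-4\det M_R$. So $R$ has two fixed points on $V$ if $-\det M_R$ is a nonzero square (then $R$ is called *external*), and none otherwise (*internal*).

The points $P,Q$ of Construction C give $M_P=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ and $M_Q=\begin{pmatrix}-1&3\\1&1\end{pmatrix}$, the two maps of Section 1. They are off $\mathcal C$, and the line $PQ$ is $x_0+x_2=0$.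

For distinct $X,Y$ off $\mathcal C$:
$$\text{the line } XY \text{ misses } \mathcal C \iff \text{the product } XY\in\mathrm{PGL}(2,q)\text{ has no fixed point on }V. \tag{2}$$
Indeed $XYi=i$ iff $Xi=Yi$. If $A_i$ is on the line $XY$, then $XA_i$ and $YA_i$ are the same line, so $Xi=Yi$. If $Xi=Yi=j$, then $X,Y$ both lie on the line $A_iA_j$ (the tangent if $i=j$).

**Step 2: facts about $\mathrm{PGL}(2,q)$.** These are standard; we use them constantly.

* (F1) A nonidentity element has at most two fixed points on the projective line over any extension field.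
* (F2) An element $g$ without fixed points on $V$ is called *elliptic*. It has two fixed points in $\mathrm{PG}(1,q^2)\setminus V$. A nontrivial power of $g$ fixes these two, hence by (F1) nothing else. So $\langle g\rangle$ acts semiregularly on $V$, and the order of $g$ divides $q+1$.
* (F3) An element of order $p$ fixes exactly one point of $V$: the number of fixed points is $\equiv q+1\equiv1\pmod p$ and at most 2.
* (F4) The stabilizer of $\infty$ consists of the maps $i\mapsto\alpha i+\beta$; it is solvable. If $\alpha=1$ the order is $1$ or $p$; if $\alpha\ne1$ the map is conjugate to $i\mapsto\alpha i$. So an element of order prime to $p$ with a fixed point on $V$ has order dividing $q-1$, and a subgroup of a point stabilizer of order prime to $p$ is cyclic (it embeds into $\mathbb F_q^*$ by $\alpha$). An element of order divisible by $p$ has order $p$: it commutes with a power of order $p$, so it fixes the unique fixed point of that power, and $\alpha=1$.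
* (F5) A nonscalar $M$ induces an involution iff $\mathrm{tr}\,M=0$, because $M^2=(\mathrm{tr}\,M)M-(\det M)I$. Two distinct involutions with a common fixed point do not commute: if it is $\infty$, they are $i\mapsto-i+c$ and $i\mapsto-i+d$, and their product is a translation of order $p\ne2$.
* (F6) If the matrix $M$ of $g$ has distinct eigenvalues with ratio $\mu$, the order of $g$ is the order of $\mu$, and $(\mathrm{tr}\,M)^2/\det M=\mu+\mu^{-1}+2$. This is $1$ iff $\mu+\mu^{-1}=-1$ iff $g$ has order 3. Also, $g$ is elliptic iff $(\mathrm{tr}\,M)^2-4\det M$ is a nonsquare.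

For example $\rho=PQ$ is $i\mapsto\frac{i-3}{i+1}$, with matrix $\begin{pmatrix}1&-3\\1&1\end{pmatrix}$, $\mathrm{tr}^2/\det=1$. It has order 3, and it has no fixed point because $i^2=-3$ is impossible. Hence $\langle P,Q\rangle\cong S_3$. We put $S:=PQP=\rho P$, the third involution; as $PQP=-2M_P-M_Q$ with the matrices above, the point $S$ lies on the line $PQ$.

**Step 3: variants are functions.** The $\rho$-orbits of $0$ and $\infty$ are $\{0,-3,3\}$ and $\{\infty,1,-1\}$. Call the six points $0,\pm3,\infty,\pm1$ *special* (they are distinct as $p\ge5$) and the other $q-5$ points *regular*. The special points contain all fixed points of $P$, $Q$ and $S$ (we have $\mathrm{Fix}\,S=P(\mathrm{Fix}\,Q)=\{-1,3\}$), and they form an invariant set. So $S_3$ acts regularly on each orbit of regular points. Such a six-point orbit is $C_i\cup C_{-i}$, where we identify points with parameters; indeed $Pi=-i$ and $Qi=-\rho(i)$ lie in $C_{-i}$.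

For a variant let $I=\{i\in V:A_i\in K\}$, and let $f=1$ on $I$, $f=-1$ on $V\setminus I$. Then $|I|=\frac{q-5}2+4=\frac{q+3}2$.

**Proposition 3.** Variants correspond exactly to the functions $f:V\to\{\pm1\}$ flipped by both $P$ and $Q$. Every $K$ is an arc.

*Proof.* Take a variant. If $i$ is regular, $Pi$ and $Qi$ lie in $C_{-i}$, and exactly one of $C_i,C_{-i}$ was chosen. On the special points, $0,\infty,1,-3\in I$ and $-1,3\notin I$, while $P$ fixes $0,\infty$ and swaps $1\leftrightarrow-1$, $3\leftrightarrow-3$, and $Q$ fixes $1,-3$ and swaps $\infty\leftrightarrow-1$, $0\leftrightarrow3$. So $(\ast_P)$ and $(\ast_Q)$ hold. Conversely $(\ast_P),(\ast_Q)$ force these special values. For regular $i$ they give $f(-i)=-f(i)$ and $f(\rho i)=f(PQi)=f(i)$. So $f$ is constant on 3-cycles and opposite on opposite ones: a variant.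

No line meets $\mathcal C$ in three points. By $(\ast_P),(\ast_Q)$ no line through $P$ or $Q$ contains two points of $K\cap\mathcal C$. By (2) the line $PQ$ misses $\mathcal C$, because $\rho$ has no fixed point. So $K$ is an arc. $\square$

For $q=11$ we have $C_2=\{2,-4,-5\}$, and the two functions of Section 1 are the two variants; their arcs have 9 points.

**Step 4: incompleteness is a third flip.**

**Lemma 4.** $K$ is incomplete iff there is an external point $R$, not on the line $PQ$, with $PR$ and $QR$ disjoint from $\mathcal C$, such that $R$ flips $f$. Such an $R$ is called *bad* for $K$, or for $f$.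

*Proof.* Let $R\notin K$ lie on no bisecant of $K$. By $(\ast_P)$, every line through $P$ that meets $\mathcal C$ contains a point of $K\cap\mathcal C$: either one of $A_i,A_{Pi}$, or the fixed point. So every such line is a bisecant, and likewise for $Q$. If $R=A_j$ with $j\notin I$, then $R$ lies on the line $PA_j$, which meets $\mathcal C$ and so is a bisecant; contradiction. Hence $R\notin\mathcal C$. The line $PQ$ is a bisecant, so $R\notin PQ$. The lines $PR$ and $QR$ miss $\mathcal C$, as otherwise they would be bisecants. Finally $I$ contains at most one point of each 2-orbit of $R$. If $R$ is internal, $|I|\le\frac{q+1}2$, which is false. So $R$ is external, with $\frac{q-1}2$ two-orbits and two fixed points, and $|I|\le\frac{q-1}2+2=\frac{q+3}2$. Equality holds, so $I$ contains exactly one point of each 2-orbit and both fixed points. This is $(\ast_R)$.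

Conversely, let $R$ be as described. Then $R\notin\mathcal C$ and $R\ne P,Q$, so $R\notin K$. It is on no line $A_iA_j$ with distinct $i,j\in I$, since then $Ri=j$ and $f(j)=-f(i)$. It is on no line $PA_i$ or $QA_i$, and not on $PQ$. So $R$ is on no bisecant. $\square$

**Example ($q=17$: a bad point).** Here $\frac13=6$, $C_2=\{2,-6,-5\}$ and $C_4=\{4,7,-8\}$. Choose $C_4$ and $C_{-2}=\{-2,6,5\}$, so $I=\{\infty,0,1,-3,4,7,-8,-2,6,5\}$. Let $R=(-2,8,1)$, i.e. $i\mapsto\frac{8i+5}{i-8}$. It fixes $7,-8\in I$ and maps
$$\infty\to8,\quad 0\to-7,\quad 1\to3,\quad -3\to-6,\quad 4\to-5,\quad -2\to-4,\quad 6\to-1,\quad 5\to2,$$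
with all images outside $I$. So $(\ast_R)$ holds and $R$ is external. It is not on $PQ$, as $x_0+x_2=-1\ne0$. The products are $M_PM_R=\begin{pmatrix}8&5\\-1&8\end{pmatrix}$ with $\mathrm{tr}^2-4\det=1-4=14$, and $M_QM_R$ with trace $-8$, determinant $4$ and $\mathrm{tr}^2-4\det=48=14$. The nonzero squares modulo 17 are $\pm1,\pm2,\pm4,\pm8$, so $14=-3$ is a nonsquare, and $PR,QR$ miss $\mathcal C$. By Lemma 4 this variant is incomplete. So it is not true that every choice works.

## 4. Gluing six-point orbits: a union bound that needs $q\ge191$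

Variants are numerous, points are few, so a first attempt is to bound, for each $R$, the number of variants for which $R$ is bad, and to add up over $R$.

Let $R$ be bad for some variant and $G=\langle P,Q,R\rangle$. By $(\ast_P),(\ast_Q),(\ast_R)$, one value of $f$ determines $f$ on a whole $G$-orbit, and nothing is free if the orbit contains a fixed point of $P$, $Q$ or $R$. Call an orbit *loop-free* if it contains no such fixed point, and let $o(R)$ be the number of loop-free $G$-orbits. Then
$$R \text{ is bad for at most } 2^{o(R)} \text{ variants.} \tag{3}$$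

A loop-free orbit avoids the special points, since each of their two $S_3$-orbits contains a fixed point of $P$. So it is a union of the $n=\frac{q-5}6$ six-point orbits of $S_3$. How many can be a single six-point orbit $O$? On such an $O$, each $i$ satisfies $Ri=wi$ for exactly one $w\in S_3$, so $w^{-1}R$ fixes $i$. Since $R$ is not on the line $PQ$, it is none of the involutions $P,Q,S$, so $w^{-1}R\ne1$ has at most 2 fixed points. Over the six $w$ this accounts for at most 12 points, so at most two single orbits. All other loop-free orbits contain at least two six-point orbits, hence $o(R)\le\frac n2+1$. There are $\frac{q(q+1)}2$ external points (one for each pair of fixed points), so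
$$\#\{\text{incomplete variants}\}\ \le\ \tfrac{q(q+1)}2\cdot2^{n/2+1}=q(q+1)\,2^{(q-5)/12}.$$
This is less than $2^{(q-5)/6}$ iff $q(q+1)<2^{(q-5)/12}$. At $q=191$ it reads $36672<2^{15.5}\approx46341$, and it remains true beyond because the right side grows faster. At $q=179$ it fails ($32220>2^{14.5}\approx23170$), and it fails for all $11\le q\le179$: the difference $\frac{q-5}{12}\ln2-\ln(q(q+1))$ first decreases and then increases on this range, and it is negative at both ends.

So the union bound stops at $q=179$, and it also leaves a factor $2^{q/12}$ that Theorem 1(a) does not have. Both losses have a visible source: we counted all external points as candidates, and we allowed $R$ to glue the six-point orbits merely in pairs, as a group $G$ of order 12 would.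

Here is why such a small $G$ is suspicious. Suppose the bad involution $R$ commutes with $P$. Then $R$ permutes $\mathrm{Fix}\,P=\{0,\infty\}$, and fixes neither point by (F5), so $R0=\infty$ and $f(\infty)=-f(0)$. But $f(0)=f(\infty)=1$. So $R$ cannot commute with $P$. The next section extends this walk of length one to longer walks.

## 5. Odd walks between fixed points, and the traces $a,b$

In this section $R$ is bad for $f$. By (2), none of $PQ,PR,QR$ has a fixed point on $V$.

**Lemma 5.** $PR$ and $QR$ have odd order.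

*Proof.* The purpose is to walk from a fixed point of $P$ to another fixed point of $P$ in an odd number of steps without loops. Suppose $\omega=PR$ has order $2m$. Let $i\in\mathrm{Fix}\,P$, $v_0=i$, and apply $R,P,R,P,\dots$ alternately. Note $R=P\omega$ and $P\omega P=\omega^{-1}$. So
$$v_{2k}=\omega^ki,\qquad v_{2k+1}=R\omega^ki=P\omega^{k+1}i=\omega^{-(k+1)}Pi=\omega^{-(k+1)}i .$$
The points $v_0,\dots,v_{2m-1}$ are $\omega^ki$ with exponents $0,\dots,m-1$ and $-1,\dots,-m$. These are distinct modulo $2m$, and $\langle\omega\rangle$ is semiregular by (F2), so the points are distinct and none of the $2m-1$ steps is a loop. By (1), $f(v_{2m-1})=-f(i)=-1$. But $v_{2m-1}=\omega^{-m}i=\omega^mi$, and $P\omega^mi=\omega^{-m}Pi=\omega^mi$, so $P$ fixes $v_{2m-1}$ and $f(v_{2m-1})=1$. Contradiction. The proof for $QR$ is the same with $Q$ in place of $P$. $\square$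

In the example at $q=17$, $PR$ has $\mathrm{tr}^2/\det=1$ and order 3. For $QR$ we have $\mathrm{tr}^2/\det=64/4=16$, so $t=\mu+\mu^{-1}=-3$ and $\mu^3+\mu^{-3}=t^3-3t=-18=-1$; hence $\mu^3$ has order 3, $\mu$ has order 9, and so has $QR$.

**Normalization.** To count candidates we choose coordinates. Take matrices of determinant $-1$; being traceless they have square $I$:
$$P=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad Q=\tfrac12\begin{pmatrix}1&-3\\-1&-1\end{pmatrix},\quad R=\begin{pmatrix}x&y\\u&-x\end{pmatrix},\quad x^2+uy=1.$$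
This is possible for $R$ because $-\det M_R$ is a nonzero square, and $R$ is then determined up to sign. We have $PQ=\frac12\begin{pmatrix}1&-3\\1&1\end{pmatrix}$, so $\mathrm{tr}(PQ)=1$. Put
$$a=\mathrm{tr}(PR)=2x,\qquad b=\mathrm{tr}(QR)=\tfrac12(2x-3u-y),\qquad E=3+ab-a^2-b^2.$$
Then $y=a-2b-3u$, and $x^2+uy=1$ becomes $3u^2-(a-2b)u+1-\frac{a^2}4=0$. Completing the square,
$$(6u-(a-2b))^2=(a-2b)^2-12+3a^2=-4E. \tag{4}$$
So $(a,b)$ determines at most two matrices $R$. The trace form $\mathrm{tr}(XY)$ on traceless matrices is nondegenerate, and the Gram determinant of $P,Q,R$ is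
$$\det\begin{pmatrix}2&1&a\\1&2&b\\a&b&2\end{pmatrix}=2(4-b^2)-(2-ab)+a(b-2a)=2E .$$
As $R$ is not on the line $PQ$, the three matrices are linearly independent, and so $E\ne0$. Finally
$$\mathrm{tr}(PQR)=\tfrac12(y-3u)=\tfrac12(a-2b-6u),\qquad \mathrm{tr}(PQR)^2=-E,\qquad \det(PQR)=-1. \tag{5}$$

**Lemma 6.** Let $R$ be bad for $f$.

* (i) $a,b\in T_e:=\{\pm(\lambda+\lambda^{-1}):\lambda\in\mathbb F_{q^2},\ \lambda^e=1\ne\lambda\}$, $|T_e|\le e-1$, and $a^2-4$, $b^2-4$ are nonsquares.
* (ii) $PQR$ has no fixed point on $V$; hence $4-E$ is a nonsquare.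
* (iii) $a\ne b$.
* (iv) If $PQR$ has odd order $k$, then $(q+1)/k\le6$.

*Proof.* (i) This turns Lemma 5 into a short list of traces. $PR$ has determinant 1 and is elliptic, so $a^2-4$ is a nonsquare, and its eigenvalues are $\lambda^{\pm1}$, where $\lambda^2$ has order $n$, the order of $PR$. Here $n>1$ is odd and divides $q+1$, so $n\mid e$. From $\lambda^{2n}=1$ we get $\lambda^n=\pm1$, so $\mu=\lambda$ or $\mu=-\lambda$ satisfies $\mu^n=1$; and $\mu\ne1$ as $\lambda^2\ne1$. Hence $a=\pm(\mu+\mu^{-1})\in T_e$. The same holds for $b$. Since $e$ is odd, $\lambda\ne\lambda^{-1}$ for each admissible $\lambda$, so there are at most $\frac{e-1}2$ values $\lambda+\lambda^{-1}$ and $|T_e|\le e-1$.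

(ii) This is a closed walk of length 3. Suppose $PQRi=i$. If the walk $i\to Ri\to QRi\to i$ has no loop, (1) gives $f(i)=-f(i)$. If $Ri=i$, then $PQ$ fixes $i$. If $Q$ fixes $Ri$, then $PRi=i$. If $P$ fixes $QRi$, then $QRi=i$. All are impossible. So $PQR$ is elliptic, and by (5) $\mathrm{tr}^2-4\det=4-E$ is a nonsquare.

(iii) This excludes that $R$ commutes with $S$. For traceless matrices $PQ+QP$ is scalar (expand $(P+Q)^2$), so $PQ+QP=\mathrm{tr}(PQ)I=I$, and as matrices
$$S=PQP=P(I-PQ)=P-Q,\qquad \mathrm{tr}(SR)=a-b .$$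
Suppose $a=b$. By (F5), $SR$ is an involution (a traceless invertible matrix is not scalar), so $S\ne R$ and $S,R$ commute. Let $i\in\mathrm{Fix}\,R$; then $i'=Si\in\mathrm{Fix}\,R$. Consider the walk $i\to Pi\to QPi\to PQPi=i'$. It has no loops:

* if $Pi=i$, then $PR$ fixes $i$, which is impossible;
* if $QPi=Pi$, then $Si=i=Ri$, impossible for distinct commuting involutions by (F5);
* if $P$ fixes $QPi$, then $i'=QPi$ is fixed by $P$ and by $R$, so $PR$ fixes $i'$, which is impossible.

So $f(i')=-f(i)$, but $f(i)=f(i')=1$ by $(\ast_R)$. Contradiction.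

(iv) This counts loops. By (ii) and (F2), $PQR$ has $(q+1)/k$ cycles on $V$, all of length $k$. Going once around a cycle, the product of the $k$ signs in (1) is $(-1)^{3k-L}=1$, where $L$ is the number of loops met. As $3k$ is odd, $L$ is odd, hence $L\ge1$. There are three letter positions, each a loop for exactly two starting points, so the total of $L$ over all cycles is $6$. $\square$

**Corollary 7.** At most $(e-1)^2$ points $R$ are bad for some variant. If $e=3$ there is none.

*Proof.* There are at most $(e-1)^2$ pairs $(a,b)$, hence by (4) at most $2(e-1)^2$ matrices $R$. Each bad point gives two such matrices, $\pm R$. If $e=3$, then $\lambda+\lambda^{-1}=-1$ and $T_e=\{\pm1\}$. The case $a=b$ is excluded by Lemma 6(iii), and $a=-b$ gives $E=3-1-1-1=0$. $\square$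

For $q=11$ this settles the question: $q+1=12$, $e=3$, and both 9-arcs of Section 1 are complete.

## 6. The group $\langle P,Q,R\rangle$ is everything, up to subfields

Keep $G=\langle P,Q,R\rangle$ and $o(R)$ from Section 4. One more parity remark:

$$\text{if a loop-free orbit exists, there is a homomorphism } \epsilon:G\to\{\pm1\},\ \epsilon(P)=\epsilon(Q)=\epsilon(R)=-1. \tag{6}$$

Indeed, let a word of length $\ell$ represent $1\in G$. Starting in a loop-free orbit, (1) gives $f(i)=(-1)^\ell f(i)$, so $\ell$ is even. Hence the parity of the word length is well defined on $G$. In particular $G$ is then not perfect.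

**Proposition 8.** Let $R$ be bad for some variant. Then either

* $q\equiv1\pmod4$, $G=\mathrm{PSL}(2,q)$, $o(R)=0$; or
* $q\equiv3\pmod4$, $G\cong\mathrm{PGL}(2,q_0)$, $q=q_0^h$, $h$ odd, $q_0\equiv11\pmod{12}$, and $o(R)=\frac{q-q_0}{q_0^3-q_0}$ (so $0$ if $q_0=q$). There is a $G$-orbit $\Pi$ of size $q_0+1$ containing all fixed points of $P,Q,R$, and $G$ is regular on every orbit outside $\Pi$.

*Proof.* Every element of $\mathbb F_q$ is a square in $\mathbb F_{q^2}$, so $G\le\mathrm{PGL}(2,q)<\mathrm{PSL}(2,q^2)=\mathrm{PSL}(2,p^{2m})$. By Dickson's list, $G$ is one of: cyclic; an elementary abelian $p$-group, possibly extended by a cyclic group; dihedral; $A_4$; $S_4$; $A_5$; $\mathrm{PSL}(2,p^s)$ with $s\mid2m$; $\mathrm{PGL}(2,p^s)$ with $2s\mid2m$. Recall that $G\supseteq\langle P,Q\rangle\cong S_3$.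

**Step 1: groups with an obvious obstruction.** A cyclic group contains no $S_3$, and neither does $A_4$. If $G$ has a normal $p$-subgroup $N\ne1$, then $N$ fixes a point of $V$ (count modulo $p$), and only one by (F3); $G$ then fixes this point, but $\rho$ fixes none.

**Step 2: dihedral groups.** Here we use $E\ne0$ and Lemma 5. Let $Z$ be the cyclic subgroup of index 2. Elements outside $Z$ are involutions, so $\rho\in Z$. If $R\notin Z$, then $R\rho=RPQ\notin Z$ is an involution, so $\mathrm{tr}(PQR)=\mathrm{tr}(RPQ)=0$ and $E=0$ by (5), a contradiction. If $R\in Z$, then $R$ is the involution of $Z$ and central, so $PR$ has order 2 ($P\ne R$), contradicting Lemma 5.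

**Step 3: $S_4$.** Here we use Lemma 6(iii). By Lemma 5 the products $PQ,PR,QR$ have odd order greater than 1, i.e. order 3. A product of two elements of the normal four-group $V_4$ does not have order 3, and two involutions whose product has order 3 are conjugate (inside the $S_3$ they generate). So $P,Q,R$ are conjugate involutions outside $V_4$: transpositions, pairwise sharing exactly one symbol. Three such transpositions form a triangle or a star. A triangle generates only $S_3$. So, after relabelling, $P=(01)$, $Q=(02)$, $R=(03)$. Then $S=PQP=(12)$ commutes with $R$ and differs from it, so $SR$ is an involution and $a-b=\mathrm{tr}(SR)=0$, a contradiction.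

**Step 4: $A_5$ with $p\ge7$.** (For $p=5$, $A_5\cong\mathrm{PSL}(2,5)$ is covered by Steps 5–7.) Here the loop count of Lemma 6(iv) decides. As $A_5$ is perfect, (6) shows there is no loop-free orbit. All 15 involutions of $G$ are conjugate to $P$, so each has two fixed points. Point stabilizers in $G$ have order prime to $p$ and are cyclic by (F4); those containing an involution have order 2, since $A_5$ has no cyclic subgroup of order 4, 6 or more with even order. Every orbit contains a point fixed by $P$, $Q$ or $R$; so every orbit has size 30, and each of its points is fixed by exactly one involution. There are only $15\cdot2=30$ pairs (involution, fixed point). So $V$ is one orbit, $q+1=30$, $q=29$.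

Now $PQR$ is elliptic by Lemma 6(ii), hence not an involution, so it has order 3 or 5. Lemma 6(iv) requires $30/k\le6$, so the order is 5. By (5) and (F6), $E=\mathrm{tr}^2/\det=2+\theta$ with $\theta=\mu+\mu^{-1}$, $\mu$ of order 5, so $\theta^2+\theta-1=0$ and $\theta\in\{5,-6\}$ in $\mathbb F_{29}$. Thus $E\in\{7,25\}$ and $a^2-ab+b^2=3-E\in\{25,7\}$. On the other hand $PR,QR$ have order 3 or 5 and determinant 1, so $a^2,b^2\in\{1,7,25\}$, that is, $a,b\in\pm\{1,5,6\}$. For $a\ne b$, up to common sign and order, $a^2-ab+b^2$ takes these values modulo 29: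

| $(a,b)$ | $(1,-1)$ | $(5,-5)$ | $(6,-6)$ | $(1,5)$ | $(1,-5)$ | $(1,6)$ | $(1,-6)$ | $(5,6)$ | $(5,-6)$ |
|---|---|---|---|---|---|---|---|---|---|
| value | 3 | 17 | 21 | 21 | 2 | 2 | 14 | 2 | 4 |

None is 7 or 25. By Lemma 6(iii) $a\ne b$, so this is a contradiction.

**Step 5: the subfield.** Now $G\cong\mathrm{PSL}(2,q_0)$ or $\mathrm{PGL}(2,q_0)$ with $q_0=p^s\ge5$, $s\mid2m$, $m$ odd. We show that $q=q_0^h$ with $h$ odd. We use that the Sylow $p$-subgroups $U$ of such a group correspond to the $q_0+1$ points of $\mathrm{PG}(1,q_0)$, with $N_G(U)$ the stabilizer of the point, of order $\frac{q_0(q_0-1)}2$ or $q_0(q_0-1)$. Inside $\mathrm{PGL}(2,q)$, each $U$ fixes exactly one point of $V$, and $N_G(U)$ fixes it too. If $3\mid q_0-1$, then $N_G(U)$ has an element of order 3, with a fixed point on $V$; by (F4) its order divides $q-1$, but $3\nmid q-1$. So $q_0\equiv2\pmod3$. Hence $s$ is odd, $s\mid m$, and $q=q_0^h$ with $h=m/s$ odd.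

**Step 6: the case $q_0=q$.** If $G\cong\mathrm{PGL}(2,q)$, then $G=\mathrm{PGL}(2,q)$ by order. If $G\cong\mathrm{PSL}(2,q)$, then $G\cap\mathrm{PSL}(2,q)$ has index at most 2 in the simple group $G$, so $G=\mathrm{PSL}(2,q)$. An external involution is conjugate to $i\mapsto-i$, of determinant $-1$, and lies in $\mathrm{PSL}(2,q)$ iff $-1$ is a square, iff $q\equiv1\pmod4$. So $G=\mathrm{PSL}(2,q)$ if $q\equiv1\pmod 4$, and $G=\mathrm{PGL}(2,q)$ if $q\equiv3\pmod4$. In both cases $G$ is transitive on $V$, so the only orbit contains fixed points of $P$, and $o(R)=0$. If $q\equiv3\pmod4$, then $q=q_0\equiv11\pmod{12}$, and we put $\Pi=V$.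

**Step 7: the case $q_0<q$.** First we find $\Pi$ and show that $G$ is regular on the orbits outside. Let $\Pi\subset V$ be the set of fixed points of the $q_0+1$ Sylow $p$-subgroups of $G$. Two distinct ones generate $\mathrm{PSL}(2,q_0)$ (opposite unitriangular groups generate $\mathrm{SL}(2,q_0)$), which is nonsolvable as $q_0\ge5$, while point stabilizers are solvable. So distinct Sylow $p$-subgroups have distinct fixed points, $|\Pi|=q_0+1$, and $\Pi$ is a $G$-orbit, equivalent to the set of Sylow $p$-subgroups under conjugation, and so to $\mathrm{PG}(1,q_0)$.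

Let $1\ne g\in G$ fix $i\in V\setminus\Pi$. If $p$ divides the order of $g$, then $g$ has order $p$ by (F4) and lies in a Sylow $p$-subgroup, so its only fixed point is in $\Pi$; contradiction. So the order of $g$ is prime to $p$, and $g$, viewed in $\mathrm{PGL}(2,q_0)$, fixes two points or none of $\mathrm{PG}(1,q_0)$. If two (split torus), $g$ normalizes two Sylow $p$-subgroups, so it fixes two points of $\Pi$, and $i$ is a third fixed point; contradiction. If none, $g$ is a power of a generator $c$ of a cyclic subgroup of $G$ of order $q_0+1$ or $\frac{q_0+1}2$ (nonsplit torus), and $c$ has order at least 3. As $h$ is odd, $q\equiv-1\pmod{q_0+1}$, so $q-1\equiv-2$ and $\gcd(q_0+1,q-1)$ divides 2. If $c$ had a fixed point on $V$, its order would divide $q-1$ and so would be at most 2. So $c$ is elliptic, and by (F2) so is its nontrivial power $g$; contradiction. Hence $G$ is regular on each orbit outside $\Pi$.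

Next we identify $G$. Orbits outside $\Pi$ exist, since $q>q_0$. The fixed points of $P,Q,R$ lie in $\Pi$, so the orbits outside $\Pi$ are precisely the loop-free ones. By (6), $G$ is not perfect, so $G\cong\mathrm{PGL}(2,q_0)$. The homomorphism $\epsilon$ is trivial on the perfect subgroup $\mathrm{PSL}(2,q_0)$ of index 2, so $\ker\epsilon=\mathrm{PSL}(2,q_0)\not\ni P$. Since $P$ fixes two points of $\Pi$, it normalizes two Sylow $p$-subgroups and is the involution of a split torus of order $q_0-1$, conjugate in $\mathrm{PGL}(2,q_0)$ to $i\mapsto-i$. This lies outside $\mathrm{PSL}(2,q_0)$ iff $q_0\equiv3\pmod4$. With $q_0\equiv2\pmod3$ this gives $q_0\equiv11\pmod{12}$, and $q\equiv3\pmod4$ as $h$ is odd. Since $|G|=q_0^3-q_0$, the number of orbits outside $\Pi$ is $\frac{(q+1)-(q_0+1)}{q_0^3-q_0}$. $\square$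

## 7. Counting variants: Theorem 1 for $q\ne17,29,41,53$

By Proposition 8, $o(R)\le\nu(q)$ for every $R$ that is bad for some variant. An incomplete variant has a bad point by Lemma 4, there are at most $(e-1)^2$ such points by Corollary 7, and each is bad for at most $2^{\nu(q)}$ variants by (3). So at most $(e-1)^22^{\nu(q)}$ variants are incomplete. If $\nu(q)>0$, each $q_0$ in its definition is at least 11, so $q_0^3-q_0\ge1320$ and $\nu(q)<q/1320$. With $e\le\frac{q+1}2$, the proportion of incomplete variants is at most $\frac{q^2}4\,2^{q/1320-(q-5)/6}$, which tends to 0 exponentially fast. This is Theorem 1(a). If $q+1=3\cdot2^k$, then $e=3$ and no point is bad for any variant; this is Theorem 1(b).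

For the existence of a complete variant it remains to see that $(e-1)^22^{\nu(q)}<2^{(q-5)/6}$, or $e=3$.

* $q\ge71$ and $\nu(q)=0$. Here $(e-1)^2\le(\frac{q-1}2)^2<2^{(q-5)/6}$: at $q=71$ this is $1225<2048$, and the logarithm of the quotient increases since $\frac{\ln2}6>\frac2{q-1}$.
* $\nu(q)>0$. Then $q\ge11^3=1331$, and we need $\frac{q-5}6-\frac q{1320}>2\log_2\frac{q-1}2$. At $q=1331$ the left side exceeds 219 and the right side is below 19; beyond, the left side grows faster.
* $11\le q<71$. Then $q\in\{11,17,23,29,41,47,53,59\}$. For $q=11,23,47$ we have $e=3$. For $q=59$, $e=15$ and $14^2=196<2^9$.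

The remaining values are $q=17,29,41,53$, with $e=9,15,21,27$. There $(e-1)^2=64,196,400,676$ is larger than the number $4,16,64,256$ of variants, so this count says nothing.

## 8. Variants symmetric under $i\mapsto-3/i$, for $q=17,29,41,53$

For these $q$ we do not count; we point at a family of variants and show that all of them are complete. Here $q\equiv1\pmod4$, so $-1$ is a square, and $3$ is a nonsquare. Let
$$z:i\mapsto-3/i,\qquad z=\begin{pmatrix}0&-3\\1&0\end{pmatrix}.$$
It has no fixed point on $V$, as $-3$ is a nonsquare. As matrices $zP=-Pz$ and $zQ=-Qz$, so $z$ commutes with $P$ and $Q$ in $\mathrm{PGL}(2,q)$. It swaps $0\leftrightarrow\infty$, $1\leftrightarrow-3$, $-1\leftrightarrow3$. If $f$ is a variant, so is $f\circ z$, by Proposition 3. **Claim.** For $q=17,29,41,53$, every $z$-invariant variant ($f\circ z=f$) is complete.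

**Step 1: such variants exist.** We show that $\langle P,Q\rangle\times\langle z\rangle$ acts semiregularly on the regular points; on the special points invariance is clear from the swaps above. It suffices that $wz$ has no fixed point on $V$ for $w\in\langle P,Q\rangle$. Let $s^2=-3$, $s\in\mathbb F_{q^2}\setminus\mathbb F_q$. Both $z$ and $\rho$ fix $\pm s$, so each $\rho^kz$ (which is not 1) has exactly the fixed points $\pm s\notin V$. The map $Pz:i\mapsto3/i$ has no fixed point as $3$ is a nonsquare, and $Qz,Sz$ are conjugate to $Pz$ by powers of $\rho$. So the regular points fall into $\frac{q-5}{12}$ blocks $\pm(C_i\cup zC_i)$ of size 12, and a $z$-invariant variant is given by one free sign on each set $C_i\cup zC_i$, with the opposite sign on its negative.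

**Step 2: necessary conditions on $E$ and $a,b$.** Let $R$ be bad for a $z$-invariant $f$, normalized as in Section 5.

* $zR$ has no fixed point: $zRi=i$ means $Ri=zi\ne i$, so $f(zi)=-f(i)$, against invariance. Now $\mathrm{tr}(zR)=y-3u=2\,\mathrm{tr}(PQR)$, so $\mathrm{tr}(zR)^2=-4E$, and $\det(zR)=-3$. By (F6), $12-4E$ is a nonsquare, so $3-E$ is a nonsquare.
* $E$ is a nonzero square, because $-E=\mathrm{tr}(PQR)^2$ and $-1$ is a square; and $4-E$ is a nonsquare.
* $E\ne1$. If $E=1$, then $PQR$ has $\mathrm{tr}^2/\det=1$ and order 3, so $\frac{q+1}3\le6$ by Lemma 6(iv), excluding $q>17$. For $q=17$, $3-1=2=6^2$ is a square.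
* $a,b\in T:=\{t\in\mathbb F_q:4-t^2\text{ is a nonsquare}\}$.

The set $T=-T$ has exactly $\frac{q-1}2$ elements: $t^2-4$ is a nonsquare iff $t=\mu+\mu^{-1}$ with $\mu^{q+1}=1$, $\mu\ne\pm1$.

**Step 3: symmetries.** They reduce the work to one $R$ for each class of pairs.

* $z^{-1}Pz=-P$ and $z^{-1}Qz=-Q$ as matrices. So $R'=-zRz^{-1}$ has $\mathrm{tr}(PR')=-\mathrm{tr}(z^{-1}Pz\,R)=a$, likewise $\mathrm{tr}(QR')=b$, and $\mathrm{tr}(PQR')=-\mathrm{tr}(PQR)\ne0$. It is bad for $f\circ z^{-1}=f$. By (5), $\mathrm{tr}(PQR)$ determines $u$. So $z$ interchanges the two solutions $R$ of (4) for the given $(a,b)$.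
* $(PQ)^3=-I$ (trace 1, determinant 1), so $SPS=PQPQP=-Q$ and $SQS=(PQ)^3P=-P$ as matrices. Hence $-SRS$ has the pair $(b,a)$. It is bad for $f\circ S$, which is a variant (conjugation by $S$ swaps $P$ and $Q$) and $z$-invariant, as $S$ commutes with $z$.
* $-R$, the same point, has the pair $(-a,-b)$.

So if one $R$ with a pair $(a,b)$ is not bad for any $z$-invariant variant, then no $R$ with a pair equal to $(a,b)$ up to order and common sign is.

**Step 4: all pairs for a given $E$.** Put $N=3-E=a^2-ab+b^2$, a nonsquare. With $\omega\in\mathbb F_{q^2}$ of order 3 (not in $\mathbb F_q$), $a^2-ab+b^2$ is the norm of $a+b\omega$, so there are exactly $q+1$ solutions $(a,b)$. To a solution attach the zero-sum triple $(t_1,t_2,t_3)=(a,-b,b-a)$, for which $t_1^2+t_2^2+t_3^2=2N$. For any two entries of a zero-sum triple this condition reads $t_i^2+t_it_j+t_j^2=N$. Conversely, each zero-sum triple with this property yields the solutions $\pm(t_i,-t_j)$, $i\ne j$.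

No entry is 0, since otherwise $N$ would be a square; hence no two entries are opposite. If the entries are distinct, the 12 solutions $\pm(t_i,-t_j)$ are distinct. A triple with a repeated entry is $(t,t,-2t)$ with $3t^2=N$; such $t$ exists, since $N/3$ is a square, it is unique up to sign, and the triple yields the 6 solutions $\pm(t,-t),\pm(t,2t),\pm(2t,t)$. From $q+1=6+12\cdot\frac{q-5}{12}$: up to sign and order, there is exactly one triple $(t,t,-2t)$, and there are exactly $\frac{q-5}{12}$ triples with distinct entries, i.e. $1,2,3,4$ for $q=17,29,41,53$. The tables list that many, so they are complete. Up to order and common sign, the relevant pairs are $(t_i,-t_j)$, $i<j$, with both entries in $T$. Entries in $T$ are underlined.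

**Step 5: how to read the tables.** $[x,y,u]$ stands for $R=\begin{pmatrix}x&y\\u&-x\end{pmatrix}$, $i\mapsto\frac{xi+y}{ui-x}$. In each row one checks $x^2+uy=1$, $a=2x$, $b=\frac12(a-3u-y)$. "$i\to j$" means $R(i)=j$, so $f(j)=-f(i)$ for $j\ne i$ if $R$ is bad; to check it, verify $xi+y=j(ui-x)$. A fixed point of $R$ must have $f=+$. Always $f(\infty)=f(0)=f(1)=f(-3)=+$, $f(-1)=f(3)=-$, and $f(-i)=-f(i)$ for regular $i$.

### 8.1 The field with 17 elements

Nonzero squares: $\pm1,\pm2,\pm4,\pm8$. For $t=1,3,4,7$ we get $4-t^2=3,12,5,6$, so $T=\pm\{1,3,4,7\}$. Among the squares $E$, the value $4-E$ is $0$ or a square for $E=2,4,8,13$, and $3-E$ is a square for $E=1,16$. There remain $E\in\{9,15\}$. $C_2=\{2,-6,-5\}$, $zC_2=C_4=\{4,7,-8\}$; the sign $\alpha$ belongs to $2,-6,-5,4,7,-8$.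

| $E$ | $N$ | triples | pairs |
|---|---|---|---|
| 9 | 11 | $(\underline7,\underline7,\underline3)$; $(2,\underline4,-6)$ | $(7,-7)$, $(7,-3)$ |
| 15 | 5 | $(8,8,\underline1)$; $(2,5,\underline{-7})$ | none |

* $(7,-7)$: $R=[-5,7,-1]$. Checks: $25-7=1$; $a=-10=7$; $b=\frac12(7+3-7)=\frac32=10=-7$. Then $\infty\to5$ gives $f(5)=-$, so $\alpha=f(-5)=+$; and $1\to\frac24=-8$ gives $\alpha=f(-8)=-$. Contradiction.
* $(7,-3)$: $R=[-5,-7,1]$: $\infty\to-5$ gives $\alpha=-$; $1\to-2$ gives $f(-2)=-$, $\alpha=+$. Contradiction.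

### 8.2 The field with 29 elements

Nonzero squares: $\pm1,\pm4,\pm5,\pm6,\pm7,\pm9,\pm13$. $T=\pm\{1,4,5,6,8,9,14\}$, with $4-t^2=3,17,8,26,27,10,11$. $4-E$ is $0$ or a square for $E=4,5,9,13,20,24,28$, and $3-E$ is a square for $E=7,16,23,25$. There remain $E\in\{6,22\}$. $C_2=\{2,-10,-5\}$, $zC_2=C_9=\{9,-11,13\}$, sign $\alpha$; $C_4=\{4,6,-12\}$, $zC_4=C_{-7}=\{-7,14,-8\}$, sign $\beta$.

| $E$ | $N$ | triples | pairs |
|---|---|---|---|
| 6 | 26 | $(12,12,\underline5)$; $(2,\underline8,-10)$, $(\underline6,\underline9,\underline{14})$ | $(6,-9)$, $(6,-14)$, $(9,-14)$ |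
| 22 | 10 | $(10,10,\underline9)$; $(2,\underline5,-7)$, $(3,\underline8,-11)$ | none |

| $(a,b)$ | $R$ | contradiction |
|---|---|---|
| $(6,-9)$ | $[3,21,1]$ | $0\to-7$: $\beta=-$; $4$ fixed: $\beta=+$ |
| $(6,-14)$ | $[3,8,-1]$ | $\infty\to-3$, both $+$ |
| $(9,-14)$ | $[-10,-16,8]$ | $\infty\to6$: $\beta=-$; $-12$ fixed: $\beta=+$ |

### 8.3 The field with 41 elements

Nonzero squares: $\pm1,\pm2,\pm4,\pm5,\pm8,\pm9,\pm10,\pm16,\pm18,\pm20$. $T=\pm\{1,4,8,10,11,12,14,16,19,20\}$, with $4-t^2=3,29,22,27,6,24,13,35,12,14$. $4-E$ is $0$ or a square for $E=2,4,5,8,9,20,25,36,37,40$, and $3-E$ is a square for $E=21,23,39$. There remain $E\in\{10,16,18,31,32,33\}$.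

Signs: $\alpha$ on $C_2=\{2,-14,-5\}$ and $zC_2=C_9=\{9,17,19\}$; $\beta$ on $C_4=\{4,-8,-16\}$ and $zC_4=C_{-11}=\{-11,13,-15\}$; $\gamma$ on $C_6=\{6,18,-10\}$ and $zC_6=C_{-7}=\{-7,20,-12\}$.

| $E$ | $N$ | triples | pairs |
|---|---|---|---|
| 10 | 34 | $(5,5,\underline{-10})$; $(\underline1,\underline{12},-13)$, $(2,\underline{19},\underline{20})$, $(9,\underline{14},18)$ | $(1,-12)$, $(19,-20)$ |
| 16 | 28 | $(\underline8,\underline8,\underline{-16})$; $(2,\underline4,-6)$, $(5,9,\underline{-14})$, $(\underline{11},\underline{12},18)$ | $(16,8)$, $(8,-8)$, $(12,-11)$ |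
| 18 | 26 | $(6,6,\underline{-12})$; $(2,7,-9)$, $(3,\underline{16},\underline{-19})$, $(\underline{10},\underline{14},17)$ | $(16,19)$, $(10,-14)$ |
| 31 | 13 | $(\underline{10},\underline{10},\underline{-20})$; $(\underline1,3,\underline{-4})$, $(2,15,-17)$, $(5,13,-18)$ | $(1,4)$, $(10,-10)$, $(10,20)$ |
| 32 | 12 | $(2,2,\underline{-4})$; $(\underline1,\underline{19},\underline{-20})$, $(3,13,\underline{-16})$, $(\underline8,9,-17)$ | $(1,-19)$, $(1,20)$, $(19,20)$ |
| 33 | 11 | $(\underline{20},\underline{20},\underline1)$; $(2,6,\underline{-8})$, $(\underline4,7,\underline{-11})$, $(5,\underline{10},-15)$ | $(1,-20)$, $(20,-20)$, $(4,11)$ |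

| $E$ | $(a,b)$ | $R$ | contradiction |
|---|---|---|---|
| 10 | $(1,-12)$ | $[-20,13,4]$ | $\infty\to-5$: $\alpha=-$; $1\to-2$: $\alpha=+$ |
| 10 | $(19,-20)$ | $[-11,-11,-4]$ | $1\to-9$: $\alpha=+$; $-3\to17$: $\alpha=-$ |
| 16 | $(16,8)$ | $[8,-5,-12]$ | $\infty\to13$: $\beta=-$; $0\to16$: $\beta=+$ |
| 16 | $(8,-8)$ | $[4,7,-8]$ | $\infty\to20$: $\gamma=-$; $1\to-18$: $\gamma=+$ |
| 16 | $(12,-11)$ | $[6,-19,4]$ | $\infty\to-19$: $\alpha=+$; $1\to-14$: $\alpha=-$ |
| 18 | $(16,19)$ | $[8,-19,-1]$ | $\infty\to-8$: $\beta=-$; $0\to-13$: $\beta=+$ |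
| 18 | $(10,-14)$ | $[5,11,9]$ | $\infty\to-4$: $\beta=+$; $1\to4$: $\beta=-$ |
| 31 | $(1,4)$ | $[-20,1,11]$ | $\infty\to-13$: $\beta=+$; $-3\to-11$: $\beta=-$ |
| 31 | $(10,-10)$ | $[5,-10,-14]$ | $0\to2$: $\alpha=-$; $1\to-17$: $\alpha=+$ |
| 31 | $(10,20)$ | $[5,10,14]$ | $1\to-12$: $\gamma=-$; $-3\to-6$: $\gamma=+$ |
| 32 | $(1,-19)$ | $[-20,-4,-13]$ | $1\to20$: $\gamma=-$; $-3\to-6$: $\gamma=+$ |
| 32 | $(1,20)$ | $[-20,4,13]$ | $1\to2$: $\alpha=-$; $-3\to-12$: $\gamma=-$; $14\to10$, but $f(14)=f(10)=+$ |
| 32 | $(19,20)$ | $[-11,7,18]$ | $\infty\to-12$: $\gamma=-$; $0\to-18$: $\gamma=+$ |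
| 33 | $(1,-20)$ | $[-20,-7,16]$ | $\infty\to9$: $\alpha=-$; $0\to14$: $\alpha=+$ |
| 33 | $(20,-20)$ | $[10,-4,-6]$ | $0\to-16$: $\beta=-$; $1\to15$: $\beta=+$ |
| 33 | $(4,11)$ | $[2,-16,13]$ | $\infty\to-3$, both $+$ |

### 8.4 The field with 53 elements

Nonzero squares: $\pm1,\pm4,\pm6,\pm7,\pm9,\pm10,\pm11,\pm13,\pm15,\pm16,\pm17,\pm24,\pm25$. $T=\pm\{1,3,4,5,6,7,12,14,17,18,19,22,23\}$, with $4-t^2=3,48,41,32,21,8,19,20,33,51,14,50,5$. $4-E$ is $0$ or a square for $E=4,10,11,13,15,17,28,29,40,42,44,46,47$, and $3-E$ is a square for $E=7,9,16,43,49,52$. There remain $E\in\{6,24,25,36,37,38\}$.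

Signs: $\alpha$ on $C_2=\{2,-18,-5\}$ and $zC_2=C_9=\{9,-10,25\}$; $\beta$ on $C_4=\{4,-21,-20\}$ and $zC_4=C_{-14}=\{-14,24,-15\}$; $\gamma$ on $C_6=\{6,8,-23\}$ and $zC_6=C_{-7}=\{-7,26,-16\}$; $\delta$ on $C_{11}=\{11,-17,-12\}$ and $zC_{11}=C_{-13}=\{-13,22,19\}$.

| $E$ | $N$ | triples | pairs |
|---|---|---|---|
| 6 | 50 | $(\underline{23},\underline{23},\underline7)$; $(\underline1,20,-21)$, $(2,9,-11)$, $(\underline4,10,\underline{-14})$, $(13,16,24)$ | $(4,14)$, $(7,-23)$, $(23,-23)$ |
| 24 | 32 | $(24,24,\underline5)$; $(2,\underline{19},-21)$, $(8,10,\underline{-18})$, $(9,\underline{14},\underline{-23})$, $(15,16,\underline{22})$ | $(14,23)$ |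
| 25 | 31 | $(9,9,\underline{-18})$; $(\underline1,\underline5,\underline{-6})$, $(2,8,-10)$, $(\underline3,\underline{17},-20)$, $(\underline{12},\underline{14},-26)$ | $(1,6)$, $(1,-5)$, $(5,6)$, $(3,-17)$, $(12,-14)$ |
| 36 | 20 | $(25,25,\underline3)$; $(\underline1,8,-9)$, $(2,20,\underline{-22})$, $(\underline6,21,26)$, $(16,\underline{18},\underline{19})$ | $(18,-19)$ |
| 37 | 19 | $(\underline{17},\underline{17},\underline{19})$; $(2,\underline3,\underline{-5})$, $(\underline4,20,-24)$, $(8,13,-21)$, $(\underline{12},15,26)$ | $(3,5)$, $(17,-17)$, $(17,-19)$ |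
| 38 | 18 | $(\underline{18},\underline{18},\underline{17})$; $(\underline1,24,-25)$, $(2,10,\underline{-12})$, $(\underline4,16,-20)$, $(\underline6,13,\underline{-19})$ | $(18,-17)$, $(18,-18)$, $(6,19)$ |

| $E$ | $(a,b)$ | $R$ | contradiction |
|---|---|---|---|
| 6 | $(4,14)$ | $[2,-22,17]$ | $\infty\to-3$, both $+$ |
| 6 | $(7,-23)$ | $[-23,-10,21]$ | $\infty\to9$: $\alpha=-$; $0\to18$: $\alpha=+$ |
| 6 | $(23,-23)$ | $[-15,-2,6]$ | $\infty\to24$: $\beta=-$; $0\to14$: $\beta=+$ |
| 24 | $(14,23)$ | $[7,17,19]$ | $1\to2$: $\alpha=-$; $-3\to10$: $\alpha=+$ |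
| 25 | $(1,6)$ | $[-26,12,10]$ | $0\to-24$: $\beta=+$; $1\to-21$: $\beta=-$ |
| 25 | $(1,-5)$ | $[-26,23,-4]$ | $0\to7$: $\gamma=+$; $-3\to18$: $\alpha=+$; $9\to-16$, but $f(9)=f(-16)=+$ |
| 25 | $(5,6)$ | $[-24,14,-7]$ | $1\to15$: $\beta=+$; $-4$ fixed: $\beta=-$ |
| 25 | $(3,-17)$ | $[-25,-17,18]$ | $\infty\to-22$: $\delta=+$; $1\to-17$: $\delta=-$ |
| 25 | $(12,-14)$ | $[6,11,-8]$ | $0\to7$: $\gamma=+$; $1\to-5$: $\alpha=-$; $-2\to-16$, but $f(-2)=f(-16)=+$ |
| 36 | $(18,-19)$ | $[9,-4,20]$ | $\infty\to19$: $\delta=-$; $11$ fixed: $\delta=+$ |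
| 37 | $(3,5)$ | $[-25,19,9]$ | $\infty\to9$: $\alpha=-$; $0\to5$: $\alpha=+$ |
| 37 | $(17,-17)$ | $[-18,-5,1]$ | $0\to-15$: $\beta=-$; $1\to-4$: $\beta=+$ |
| 37 | $(17,-19)$ | $[-18,5,-1]$ | $1\to-7$: $\gamma=-$; $-3\to23$: $\gamma=+$ |
| 38 | $(18,-17)$ | $[9,-16,5]$ | $1\to15$: $\beta=+$; $-3\to4$: $\beta=-$ |
| 38 | $(18,-18)$ | $[9,16,-5]$ | $0\to10$: $\alpha=+$; $1\to2$: $\alpha=-$ |
| 38 | $(6,19)$ | $[3,-5,-9]$ | $-1\to-19$: $\delta=-$; $-12$ fixed: $\delta=+$ |

(In the last row $f(-1)=-$, so $f(-19)=+$, $f(19)=-$ and $\delta=-$.) Every pair is excluded, so for these four $q$ no $z$-invariant variant has a bad point, and by Lemma 4 all of them are complete. With Section 7 this proves Theorem 1, and the conjecture. $\blacksquare$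

## 9. Few exceptions, inherited exceptions, and $q=17$: Theorem 2

**Theorem 2(a).** The quoted product theorem says: there is an absolute $\varepsilon>0$ such that for every generating set $A$ of $\mathrm{PSL}(2,q)$, $q>3$, either $A^3=\mathrm{PSL}(2,q)$ or $|A^3|\ge|A|^{1+\varepsilon}$. We use it to write every group element as a short even word, so that $f$ is nearly invariant under a transitive group; but the values of $f$ nearly cancel.

Let $R$ be bad for $f$, and take $q_0,\Pi$ from Proposition 8, with $q_0=q$ and $\Pi=V$ if $G\supseteq\mathrm{PSL}(2,q)$.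

**Step 1: the even words.** Let $H\le G$ be the subgroup of elements that are words of even length in $P,Q,R$. It has index at most 2 in $G$, so it contains the simple group $\mathrm{PSL}(2,q_0)$. In fact $H=\mathrm{PSL}(2,q_0)$. This is clear if $G=\mathrm{PSL}(2,q)$. If $G\cong\mathrm{PGL}(2,q_0)$, then $q_0\equiv3\pmod4$, and each of $P,Q,R$ has its two fixed points in $\Pi$, so it is the involution of a split torus and lies outside $\mathrm{PSL}(2,q_0)$; so even words lie inside. The group $H$ is transitive on $\Pi$.

**Step 2: short words.** Let $A=\{XY:X,Y\in\{P,Q,R\}\}$. It contains $1,PQ,QP$, so $|A|\ge3$, and it generates $H$; as $1\in A$, all powers $A^{3^j}$ contain $A$ and generate $H$. If $A^{3^J}\ne H$, iterating the product theorem gives $|A^{3^J}|\ge3^{(1+\varepsilon)^J}$. Choose $J$ minimal with $3^{(1+\varepsilon)^J}\ge q_0^3$; since $|H|<q_0^3$, we get $A^{3^J}=H$. So every $h\in H$ is an even word of length at most $L=2\cdot3^J=L(q_0)\le c_1(\log q_0)^{c_2}$ with absolute constants.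

**Step 3: averaging.** Fix $h\in H$ and such a word. Each letter position is a loop for exactly two starting points, so at most $2L$ points $i\in\Pi$ meet a loop, and for all others $f(hi)=f(i)$ by (1). Hence
$$\sum_{i\in\Pi}f(hi)f(i)\ \ge\ q_0+1-4L\qquad(h\in H).$$
By transitivity, the average over $h\in H$ of the left side is $\frac1{q_0+1}\bigl(\sum_{i\in\Pi}f(i)\bigr)^2$. By $(\ast_P)$ the 2-orbits of $P$ in $\Pi$ contribute 0 to the inner sum, and the two fixed points contribute 2. So the average is $\frac4{q_0+1}<1$. Therefore $q_0+1-4L<1$, i.e. $q_0<4L(q_0)$, which forces $q_0\le q_*$ for an absolute constant $q_*$.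

If $q>q_*$ and some variant is incomplete, then $q_0\le q_*<q$, and Proposition 8 gives $q=q_0^h$ with $h\ge3$ odd and $q_0\equiv11\pmod{12}$. $\square$

**Theorem 2(b).** The plan is to extend a bad function from $\mathrm{PG}(1,q_0)$ to $\mathrm{PG}(1,q)$ by a character. Let $R$ be bad for the variant $f_0$ over $\mathbb F_{q_0}$, $q_0\equiv11\pmod{12}$, $q=q_0^h$, $h$ odd; then $q\equiv 2\pmod 3$. Let $G=\langle P,Q,R\rangle\le\mathrm{PGL}(2,q_0)$, and let $\epsilon$ be the character of $\mathrm{PGL}(2,q_0)$ with kernel $\mathrm{PSL}(2,q_0)$. Since $q_0\equiv3\pmod4$, the external involutions $P,Q,R$ lie outside $\mathrm{PSL}(2,q_0)$, so $\epsilon(P)=\epsilon(Q)=\epsilon(R)=-1$.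

A point $i\in\mathrm{PG}(1,q)\setminus\mathrm{PG}(1,q_0)$ has trivial stabilizer in $\mathrm{PGL}(2,q_0)$: otherwise $i$ would satisfy a nontrivial quadratic equation over $\mathbb F_{q_0}$, while $\mathbb F_{q_0^2}\cap\mathbb F_q=\mathbb F_{q_0}$ as $h$ is odd. So we can put $f=f_0$ on $\mathrm{PG}(1,q_0)$, choose a representative $i$ and a value $f(i)$ for each $G$-orbit outside, and define $f(gi)=\epsilon(g)f(i)$ for $g\in G$. Outside $\mathrm{PG}(1,q_0)$ none of $P,Q,R$ has a fixed point, and each changes the sign of $f$. So $(\ast_P),(\ast_Q),(\ast_R)$ hold on all of $\mathrm{PG}(1,q)$, and $f$ is a variant over $\mathbb F_q$ by Proposition 3. The point $R$ is still external and not on $PQ$. The products $PR,QR$ have no fixed point on $\mathrm{PG}(1,q_0)$, nor outside it by the trivial stabilizers, so the lines $PR,QR$ still miss the conic. By Lemma 4 this variant is incomplete. $\square$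

**Theorem 2(c).** Let $q=17$. By Section 8.1 the two $z$-invariant variants, choosing $C_2,C_4$ or $C_{-2},C_{-4}$, are complete. The variant choosing $C_4$ and $C_{-2}$ is incomplete by the example in Section 3. Replace its function $f$ by $f\circ S$. Conjugation by $S$ swaps $P$ and $Q$, so $f\circ S$ is again a variant, with bad point $SRS$; and since $S=\rho P$ exchanges $C_i$ and $C_{-i}$, it is the variant choosing $C_{-4}$ and $C_2$. So this one is incomplete too, and exactly 2 of the 4 variants are incomplete. $\square$
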